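# Uniqueness for a differential inclusion whose velocity lies in the face exposed by a Brownian direction

## 1. A support function, its mollification by rotations, and the flow of its $p$-gradient

Throughout, $N\ge 2$, $S=S^{N-1}$ is the unit sphere of $\mathbb R^N$ with normalized surface measure $\sigma$, $B_R$ is the closed ball of radius $R$ about $0$, and $|\cdot|$ is the Euclidean norm of a vector or the operator norm of a matrix. A multifunction $F$ assigns to each $x\in\mathbb R^N$ a nonempty compact convex set $F(x)\subset\mathbb R^N$. It is Lipschitz with constant $L$ for the Hausdorff distance if $F(x')\subset F(x)+L|x-x'|B_1$ for all $x,x'$. In this section we also assume $F(x)\subset B_M$ for all $x$, with some $M\ge1$; Section 5 shows that this costs nothing.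

**Definition (support function).** $H(x,p)=\max_{y\in F(x)}y\cdot p$ for $x,p\in\mathbb R^N$.

For example, the segment $\{\lambda e:|\lambda|\le1\}$ has support function $|p\cdot e|$, and the ball with center $c$ and radius $a$ has support function $c\cdot p+a|p|$. The function $H(x,\cdot)$ is a maximum of linear functions, so it is convex and 1-homogeneous ($H(x,\lambda p)=\lambda H(x,p)$ for $\lambda\ge0$). Moreover
$$|H(x,p)|\le M|p|,\qquad |H(x,p)-H(x,p')|\le M|p-p'|,\qquad |H(x,p)-H(x',p)|\le L|x-x'||p|. \tag{1}$$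
The first two bounds hold because $F(x)\subset B_M$. For the third, each $y\in F(x)$ is within $L|x-x'|$ of some $y'\in F(x')$, so $y\cdot p\le H(x',p)+L|x-x'||p|$; exchange $x$ and $x'$.

Fix $T>0$ and put
$$\tau=\tau_k=T2^{-k},\qquad s_j=j\tau\ \ (0\le j\le2^k),\qquad r=\tau^{3/4},\qquad \epsilon=\tau_k/(L+M),$$
where $k$ is always so large that $\tau\le1$ and $r\le\frac12$. Let $\varphi_\epsilon$ be a smooth probability density on $\mathbb R^N$ supported in $\{|z|\le\epsilon\}$, and $\chi_\epsilon$ a smooth probability density on $SO(N)$ with respect to Haar measure $dg$, supported in $\{\|g-I\|\le\epsilon\}$. Define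
$$H_k(x,p)=\iint H(x-z,gp)\,\varphi_\epsilon(z)\,\chi_\epsilon(g)\,dg\,dz. \tag{2}$$
We smooth in $p$ by rotations, not by translations, because rotations preserve both convexity and homogeneity. Since $p\mapsto gp$ is linear and $|gp|=|p|$, (1) gives: $H_k(x,\cdot)$ is convex and 1-homogeneous, and
$$|H_k|\le M|p|,\quad |H_k(x,p)-H_k(x',p)|\le L|x-x'||p|,\quad |H_k-H|\le (L+M)\epsilon=\tau_k\ \text{ on }\mathbb R^N\times S. \tag{3}$$

**$H_k$ is smooth for $p\ne0$.** Fix $p_0\in S$. Every $p\in S$ is $\kappa p_0$ with $\kappa\in SO(N)$. Replacing $z$ by $x-z$ and $g$ by $g\kappa^{-1}$ in (2), which is allowed by invariance of Haar measure,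
$$H_k(x,\kappa p_0)=\iint H(z,gp_0)\,\varphi_\epsilon(x-z)\,\chi_\epsilon(g\kappa^{-1})\,dg\,dz .$$
The variables $x,\kappa$ now occur only in smooth functions, and $H(z,gp_0)$ is bounded, so the right side is smooth in $(x,\kappa)$ with all derivatives bounded. The map $\kappa\mapsto\kappa p_0$ is a submersion of $SO(N)$ onto the compact manifold $S$, hence has smooth local sections. So $H_k$ is $C^\infty$ on $\mathbb R^N\times S$ with all derivatives bounded, and by homogeneity it is $C^\infty$ for $p\neq0$.

**Definition (the field and its flow).** For $p\ne0$ put $b_k(x,p)=\nabla_pH_k(x,p)$, and let $X^k_{s,t}(y)=X^k_{s,t}(y,\omega)$ be the value at time $t$ of the solution of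
$$\dot x=b_k(x,\omega(t)),\qquad x(s)=y, \tag{4}$$
for a continuous path $\omega:[0,T]\to S$.

Let $\nabla_S$ be the tangential gradient, $\nabla_Sf=\nabla f-(p\cdot\nabla f)p$. By Euler's identity $p\cdot\nabla_pH_k=H_k$, so on $S$ we have $b_k=\nabla_SH_k+pH_k$, which is smooth with all derivatives bounded. Hence $X^k_{s,t}$ is smooth in $y$ and, by Gronwall's inequality, a continuous functional of $\omega$. A finite convex 1-homogeneous function is the support function of a unique compact convex set; let $F_k(x)$ be the one with support function $H_k(x,\cdot)$. By (3), $F_k(x)\subset B_M$.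

What is this for? We shall study curves $x(t)$ whose velocity maximizes $y\cdot\omega(t)$ over $y\in F(x(t))$, where $\omega$ is a Brownian path on the sphere. Such a velocity is a "gradient in $p$" of the nonsmooth function $H(x(t),\cdot)$ at $p=\omega(t)$, and it is ambiguous where $H(x,\cdot)$ has a kink. The flow $X^k$ is the smoothed version. The proof shows two things: every solution of the nonsmooth problem stays near the same trajectory of $X^k$ for one grid step, and $X^k$, whose field has derivatives that may blow up with $k$, is nevertheless almost Lipschitz with almost uniform constants. The two facts together force any two solutions to coincide.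

## 2. Exposed faces in a Brownian direction: the uniqueness problem

Drop now the assumption $F(x)\subset B_M$.

**Definition (exposed face).** For $p\in S$, $F^p(x)=\{y\in F(x): y\cdot p=\max_{y'\in F(x)}y'\cdot p\}$; for one compact convex set $A$ we write $A^p$.

For $A=\{\lambda e_1:|\lambda|\le1\}$ one finds $A^p=\{\operatorname{sign}(p_1)e_1\}$ if $p_1\ne0$ and $A^p=A$ if $p_1=0$. In general, if the support function $h_A$ is differentiable at $p\neq0$, then $A^p=\{\nabla h_A(p)\}$. Indeed, for $y\in A^p$ the function $q\mapsto h_A(q)-y\cdot q$ is $\ge0$ and vanishes at $q=p$, so its gradient vanishes there. In particular $F^p_k(x)=\{b_k(x,p)\}$ and $|b_k|\le M$.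

**Brownian motion on $S$** is the diffusion $\omega$ with generator $\frac12\Delta_S$. Write $P^p,E^p$ when it starts at $p$, and $P,E$ when $\omega(0)\sim\sigma$. For $N=2$ it is $\omega(t)=(\cos\theta_t,\sin\theta_t)$ with $\theta$ a real Brownian motion. Under $P$ it is stationary and reversible. (A generator $c\Delta_S$, $c>0$, changes only constants below.) With $V_{ij}=p_j\partial_i-p_i\partial_j$ one has on $S$
$$\Delta_Sf=\sum_{i<j}V_{ij}^2f=\Delta f-p^{\top}D^2f\,p-(N-1)\,p\cdot\nabla f, \tag{5}$$
where on the right $f$ is any smooth extension to a neighborhood of $S$. To see the second equality, put $\mathcal E=p\cdot\nabla$; expanding gives $\sum_{i<j}V_{ij}^2=|p|^2\Delta-\mathcal E^2-(N-2)\mathcal E$, and $\mathcal E^2f=p^\top D^2f\,p+\mathcal Ef$. In particular $\Delta_Sp_i=-(N-1)p_i$. We also use $\int_S\nabla_Sf\cdot\nabla_Sg\,d\sigma=-\int_S f\Delta_Sg\,d\sigma$, and that by Itô's formula $E^pf(\omega_t)-f(p)=\frac12E^p\int_0^t\Delta_Sf(\omega_s)\,ds$ for smooth $f$.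

Given a path $\omega$, the reduced inclusion is
$$\dot x(t)\in F^{\omega(t)}(x(t))\ \text{ for a.e. }t\in[0,T],\qquad x(0)=\bar x, \tag{6}$$
with $x$ absolutely continuous. A solution exists for every $\omega$: the map $(t,x)\mapsto F^{\omega(t)}(x)$ has nonempty compact convex values and linear growth. It has closed graph, because if $x_n\to x$, $p_n\to p$, $y_n\in F^{p_n}(x_n)$ and $y_n\to y$, then $y\in F(x)$ and $y\cdot p=\lim H(x_n,p_n)=H(x,p)$. So it is upper semicontinuous, and the standard existence theorem applies.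

The paper "Brownian motion and exposed solutions of differential inclusions" (doi:10.1007/s00030-012-0168-z) poses the conjecture that the solution is unique for almost every $\omega$. The conjecture is true.

**Theorem 1.** For every $N\ge2$, every Lipschitz $F$ with nonempty compact convex values, every $T>0$ and $\bar x\in\mathbb R^N$, for $P$-a.e. $\omega$ any two absolutely continuous solutions of $\dot x\in F^{\omega(t)}(x)$ on $[0,T]$, $x(0)=\bar x$, coincide.

**Theorem 2.** There is a $P$-null set $\mathcal N$, depending only on $F$ and $T$, such that for $\omega\notin\mathcal N$: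

* (a) for every $(s,y)\in[0,T]\times\mathbb R^N$ there is exactly one solution $t\mapsto X_{s,t}(y)$ on $[s,T]$ with value $y$ at time $s$;
* (b) each $X_{s,t}$, $0\le s\le t\le T$, is a homeomorphism of $\mathbb R^N$; for every $\gamma<1$, $\rho>0$ there is $C(\omega)$ with $|X_{s,t}(y)-X_{s,t}(y')|\le C(\omega)|y-y'|^\gamma$ for all $s\le t$ and $y,y'\in B_\rho$, and the same holds for the inverses.

Moreover:

* (c) for fixed $s\le t$ and all $\beta,\rho<\infty$: a.s. $X_{s,t}\in W^{1,\beta}(B_\rho)$, and $E\int_{B_\rho}|DX_{s,t}|^\beta dy<\infty$;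
* (d) Theorem 1 and (a) hold a.s. for an arbitrary law of $\omega(0)$, for example $\omega(0)=p_0$ deterministic;
* (e) Lipschitz continuity cannot be replaced by a concave modulus of continuity violating Osgood's condition, in particular by no Hölder exponent $<1$; "almost every $\omega$" cannot be replaced by "every continuous path".

Theorem 2 is not needed for Theorem 1.

## 3. Balls, constant sets, and a rotating segment

**Balls.** Let $F(x)=c(x)+a(x)B_1$ with $c$ and $a\ge0$ Lipschitz. Then $F^p(x)=\{c(x)+a(x)p\}$, which is Lipschitz in $x$ uniformly in $p$. Uniqueness holds for every continuous path. Single-valued Lipschitz $F$ is the case $a=0$.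

**Constant sets.** Let $F\equiv A$. The convex function $h_A$ is differentiable Lebesgue-a.e.; its set of nondifferentiability is a cone, so it meets $S$ in a $\sigma$-null set. As $\omega(t)\sim\sigma$ for every $t$, Fubini's theorem shows that for $P$-a.e. $\omega$ the face $A^{\omega(t)}=\{\nabla h_A(\omega(t))\}$ is a point for a.e. $t$. So $x(t)=\bar x+\int_0^t\nabla h_A(\omega(s))\,ds$ is the only solution. For the segment $A=\{\lambda e_1:|\lambda|\le 1\}$ this says $\dot x=\operatorname{sign}(\omega_1(t))e_1$.

**A rotating segment.** It is tempting to extend the Fubini argument: perhaps it is enough to show that along solutions the face is a point for a.e. $t$. That is not enough. Let $N=2$, $e(\theta)=(\cos\theta,\sin\theta)$, $F(x)=\{\lambda e(x_1):|\lambda|\le1\}$. Since $|\lambda e(\theta)-\lambda e(\theta')|\le|\theta-\theta'|$ for $|\lambda|\le1$, $F$ is Lipschitz with $L=1$. Here $H(x,p)=|p\cdot e(x_1)|$. Freeze the direction: $\omega\equiv e_2$. Then $H(x,e_2)=|\sin x_1|$ and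
$$F^{e_2}(x)=\{\operatorname{sign}(\sin x_1)\,e(x_1)\}\ \text{ if }\sin x_1\ne0,\qquad F^{e_2}(0,x_2)=\{\lambda e_1:|\lambda|\le1\}.$$
From $\bar x=0$ there is the solution of $\dot x_1=\cos x_1$, $\dot x_2=\sin x_1$, with $x_1(t)\in(0,\pi/2)$ for $t>0$, and there is its mirror image with $\dot x_1=-\cos x_1$, $\dot x_2=-\sin x_1$, $x_1(t)\in(-\pi/2,0)$. Along both of them the face is a single point for every $t>0$; they differ. (Also $x\equiv0$ is a solution.) What fails is that $x\mapsto F^p(x)$ jumps, in an expanding way, across the set where $e(x_1)\perp p$. The noise in $p$ must be used to control how two nearby solutions separate, not only how a single one moves.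

**Gronwall for the smoothed field.** Nor can we apply Gronwall's inequality to $b_k$ and let $k\to\infty$. In the same example take $p=e_2$ and the points $x=\pm3\epsilon e_1$ with $\epsilon$ small. If $g$ is the rotation by the angle $\alpha$, then $H(x-z,gp)=|\sin\phi|$ with $\phi=x_1-z_1-\alpha$, and $\|g-I\|\le\epsilon$ gives $|\alpha|\le\frac\pi2\epsilon<1.6\,\epsilon$. At $x=3\epsilon e_1$ we get $\phi\ge0.4\,\epsilon>0$, so the integrand of $b_k$ is $g^\top e(x_1-z_1)=e(\phi)$, with first component $\cos\phi\ge\frac12$. By symmetry the first component is $\le-\frac12$ at $-3\epsilon e_1$. By the mean value theorem $\sup|D_xb_k|\ge\frac1{6\epsilon}$, which is of order $1/\tau_k$. The Gronwall factor $\exp(T\sup|D_xb_k|)$ is worthless.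

## 4. One-step defect $\tau^{9/8}$ against $1/\tau$ steps of an almost Lipschitz flow

Let $x$ be any solution and compare it with $X^k$ by telescoping: with $a_i=X^k_{s_i,s_l}(x(s_i))$,
$$x(s_l)-X^k_{0,s_l}(x(0))=\sum_{i<l}(a_{i+1}-a_i),\qquad a_{i+1}-a_i=X^k_{s_{i+1},s_l}\big(x(s_{i+1})\big)-X^k_{s_{i+1},s_l}\big(X^k_{s_i,s_{i+1}}(x(s_i))\big).$$
Each term takes the defect produced in one step and transports it by the smooth flow. There are at most $T/\tau$ terms. So we want two things.

*A one-step defect $\ll\tau$.* We shall get $C\tau^{9/8}$, uniformly over all solutions. During a step everything happens within distance $O(\tau)$ of one point $x_0$, so up to an error $O(\tau)$ in the support functions we face the constant set $F(x_0)$. There the ambiguity of the velocity matters only while $\omega$ is near a kink, and Brownian motion does not stay near kinks.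

*An almost Lipschitz flow.* We shall get Hölder exponent $1-N/\beta$ with constant $\tau^{-\theta}$, where $\beta$ is as large as we like and $\theta=(N+4)/\beta$. Then the sum is about $\tau^{-1}\cdot\tau^{-\theta}\cdot\tau^{\frac98(1-N/\beta)}\to0$. The Hölder bound comes from moments of $DX^k$, and the question is why these should not blow up with $k$. The reason is the formula
$$D_xb_k=\partial_p(\partial_xH_k),\qquad |\partial_xH_k|\le L\ \text{ on }\mathbb R^N\times S :$$
the bad term is a $p$-derivative of a bounded function, and the noise acts in $p$. Here is the mechanism in a toy case. On the circle let $\eta$ be smooth and $U(t,p)=E^p\exp\int_0^t\eta'(\omega_s)\,ds$, so $\partial_tU=\frac12U''+\eta'U$. Then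
$$\frac d{dt}\int U^2=-\int U'^2+2\int\eta'U^2=-\int U'^2-4\int\eta\,UU'\le4\,\|\eta\|_\infty^2\int U^2 .$$
The size of $\eta'$ has disappeared. Section 7 does this for the Jacobian.

## 5. Truncation to velocities bounded by $M$

This section makes the standing assumption of Section 1 legitimate. Let $F$ be as in Theorem 1, fix $\rho>0$ (for Theorem 1, any $\rho\ge|\bar x|$), and put $m=\max_{y\in F(0)}|y|$, $R_0=(\rho+mT)e^{LT}$. Since $F(x)\subset F(0)+L|x|B_1$, every solution has $|\dot x|\le m+L|x|$. If it starts in $B_\rho$ at a time $s\in[0,T]$, then $|x(t)|\le\rho+mT+L\int_s^t|x|$, and Gronwall's inequality gives $|x(t)|\le R_0$.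

Let $\pi$ be the projection onto $B_{R_0}$, which is 1-Lipschitz, and replace $F$ by $F\circ\pi$. This is $L$-Lipschitz with values in $B_M$, $M:=m+LR_0+1$. Solutions of the original problem starting in $B_\rho$ remain in $B_{R_0}$, where the two multifunctions agree, so they solve the new problem. Conversely, solutions of the new problem also satisfy $|\dot x|\le m+L|x|$, so those starting in $B_\rho$ solve the original one. From now on $F$ is the truncated multifunction, and $R=\rho+MT$. A curve with speed at most $M$ starting in $B_\rho$ at a time $s\in[0,T]$ stays in $B_R$ on $[s,T]$; this covers solutions and trajectories of $X^k$, and pieces of one followed by pieces of the other.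

Below, $C,c$ are positive constants depending only on $N,L,M,T,R$ and an exponent $\beta$, not on $k$ or $\omega$; they may change from line to line.

## 6. Second differences of the support function and the time Brownian motion spends at kinks

**Lemma 1.** Let $A,B$ be compact convex sets with support functions $h_A,h_B$, and let $h_0$ be a convex 1-homogeneous function with $|h_A-h_0|\le\delta$, $|h_B-h_0|\le\delta$ on $S$. Let $p\in S$, $0<r\le\frac12$, $a\in A^p$, $b\in B^p$. Then
$$|a-b|\le g_r(p)+\frac{6N\delta}r,\qquad g_r(p):=\frac1r\sum_{i=1}^N\big[h_0(p+re_i)+h_0(p-re_i)-2h_0(p)\big].$$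

The purpose is to bound the distance of points in nearby faces by a quantity that can be averaged over $p$. For $h_0(p)=|p_1|$ only $i=1$ contributes and $g_r(p)=\frac2r(\max(|p_1|,r)-|p_1|)=2(1-|p_1|/r)_+$: it equals the length $2$ of the face at $p_1=0$ and vanishes outside the band $|p_1|<r$.

*Proof.* Let $e$ be a unit vector. From $a\cdot(p+re)\le h_A(p+re)$ and $a\cdot p=h_A(p)$,
$$a\cdot e\le\frac{h_A(p+re)-h_A(p)}r\le\frac{h_0(p+re)-h_0(p)}r+\frac{3\delta}r ,$$
since $|h_A(q)-h_0(q)|\le\delta|q|$ and $|p+re|+|p|\le3$. In the same way, with $-e$ and $B$, $-b\cdot e\le\frac{h_0(p-re)-h_0(p)}r+\frac{3\delta}r$. Add: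
$$(a-b)\cdot e\le\frac1r\big[h_0(p+re)+h_0(p-re)-2h_0(p)\big]+\frac{6\delta}r .$$
The bracket is unchanged under $e\mapsto-e$, so with $e=\pm e_i$ the right side bounds $|(a-b)\cdot e_i|$. Sum over $i$. $\square$

**Lemma 2.** Let $h_0=H_k(x_0,\cdot)$ for some $x_0$, with $g_r$ as in Lemma 1, $\tau\le1$, $r\le\frac12$. Then $g_r\ge0$ and
$$\sup_{p\in S}E^p\int_0^\tau g_r(\omega_t)\,dt\le C_0\,r\sqrt\tau ,$$
with $C_0$ depending only on $N,M$. Consequently $P^p\big(\int_0^\tau g_r(\omega_t)\,dt>\lambda\big)\le2e^{-\lambda/(2C_0r\sqrt\tau)}$ for all $\lambda>0$, $p\in S$.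

*Proof.* Convexity gives $g_r\ge0$.

**Step 1: replace the second difference by a Laplacian.** The function $h_0$ is smooth off $0$, and $|p+se_i|\ge\frac12$ for $|s|\le r$. By Taylor's formula, and because $D^2h_0\ge0$ implies $\partial^2_{e_i}h_0\le\Delta h_0$,
$$g_r(p)=\frac1r\sum_i\int_{-r}^r(r-|s|)\,\partial_{e_i}^2h_0(p+se_i)\,ds\le\sum_i\int_{-r}^r\Delta h_0(p+se_i)\,ds. \tag{7}$$

**Step 2: compare with the spherical Laplacian,** so that Itô's formula can be used. Fix $i$ and $|s|\le r$, and put $f(p)=h_0(p+se_i)$, $q=p+se_i$. The gradient of $h_0$ is 0-homogeneous, so $D^2h_0(q)q=0$. With $p=q-se_i$,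
$$p^\top D^2f(p)\,p=p^\top D^2h_0(q)\,p=s^2e_i^\top D^2h_0(q)e_i\le r^2\Delta h_0(q)\le\tfrac14\Delta f(p).$$
Also $|\nabla h_0|\le M$. By (5), $\Delta_Sf\ge\frac34\Delta f-(N-1)M$ on $S$.

**Step 3: take expectations.** By Itô's formula,
$$E^p\int_0^\tau\Delta f(\omega_t)\,dt\le\tfrac43\Big(2E^p[f(\omega_\tau)-f(p)]+(N-1)M\tau\Big).$$
As $\Delta_Sp_i=-(N-1)p_i$, we have $E^p\omega_\tau=e^{-(N-1)\tau/2}p$, so $E^p|\omega_\tau-p|^2=2(1-e^{-(N-1)\tau/2})\le(N-1)\tau$. Since $f$ is $M$-Lipschitz and $\tau\le1$, the right side is at most $C\sqrt\tau$ with $C=\frac43\big(2M\sqrt{N-1}+(N-1)M\big)$. Integrating over $s\in[-r,r]$ and summing over $i$, (7) gives the first claim with $C_0=2NC$.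

**Step 4: exponential moments,** because a union bound over many points is coming. Put $\alpha=C_0r\sqrt\tau$. Then
$$E^p\Big(\int_0^\tau g_r(\omega_t)\,dt\Big)^n=n!\,E^p\int_{0<t_1<\dots<t_n<\tau}\prod_{i=1}^ng_r(\omega_{t_i})\,dt_1\cdots dt_n .$$
Conditioning at $t_{n-1}$, the Markov property bounds the integral over $t_n$ by $\alpha$; repeat at $t_{n-2},\dots,t_1$. So the $n$-th moment is at most $n!\,\alpha^n$, hence $E^p\exp\big(\frac1{2\alpha}\int_0^\tau g_r\big)\le\sum_n2^{-n}=2$, and Chebyshev's inequality concludes. $\square$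

The choice $r=\tau^{3/4}$ comes from the two errors in one step: Lemma 2 contributes $r\sqrt\tau$, and the term $6N\delta/r$ with $\delta\sim\tau$ contributes $\tau^2/r$ after integration. Both equal $\tau^{5/4}$ when $r=\tau^{3/4}$. We give away $\tau^{-1/8}$ to make the probability small.

**Lemma 3.** Let $Z_k=(\tau N^{-1/2}\mathbb Z)^N\cap B_{R+1}$, and let $A_k$ be the event that $\int_{s_j}^{s_{j+1}}g_r^{x_0}(\omega_t)\,dt\le\tau^{9/8}$ for all $0\le j<2^k$ and $x_0\in Z_k$, where $g_r^{x_0}$ is built from $h_0=H_k(x_0,\cdot)$. Then $\sum_kP(A_k^c)<\infty$. On $A_k$, for every solution $x$ of $\dot x\in F^{\omega(t)}(x)$ on $[s_j,s_{j+1}]$ with values in $B_R$,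
$$\big|x(s_{j+1})-X^k_{s_j,s_{j+1}}(x(s_j))\big|\le C\tau^{9/8}. \tag{8}$$

*Proof.* **Step 1: probability.** There are $T/\tau$ values of $j$ and at most $C\tau^{-N}$ points in $Z_k$. Apply Lemma 2 with $\lambda=\tau^{9/8}$ after the Markov property at $s_j$; since $r\sqrt\tau=\tau^{5/4}$,
$$P(A_k^c)\le C\tau^{-1-N}\cdot2e^{-c\tau^{-1/8}},$$
which is summable over $\tau=T2^{-k}$. This holds for every law of $\omega(0)$.

**Step 2: the deterministic estimate on $A_k$.** The event concerns finitely many points $x_0$; we transfer it to all solutions. Let $Y(t)=X^k_{s_j,t}(x(s_j))$. The lattice has a point $x_0$ within $\tau$ of $x(s_j)\in B_R$, and $x_0\in B_{R+1}$ because $\tau\le1$. Speeds are at most $M$, so $x(t)$ and $Y(t)$ lie within $(M+1)\tau$ of $x_0$ for $t\in[s_j,s_{j+1}]$. By (1) and (3), $H(x(t),\cdot)$ and $H_k(Y(t),\cdot)$ are within $\delta=(L(M+1)+1)\tau$ of $h_0=H_k(x_0,\cdot)$ on $S$. Apply Lemma 1 with $A=F(x(t))$, $B=F_k(Y(t))$, $p=\omega(t)$, $a=\dot x(t)$, $b=\dot Y(t)=b_k(Y(t),\omega(t))$: for a.e. $t$,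
$$|\dot x(t)-\dot Y(t)|\le g_r^{x_0}(\omega_t)+6N\delta/r .$$
Integrating, the difference at $s_{j+1}$ is at most $\tau^{9/8}+C\tau\cdot\tau/\tau^{3/4}\le C\tau^{9/8}$. $\square$

No measurability of $x$ in $\omega$ enters: (8) holds for all solutions at once. What (8) does not do is survive a second step, since after one step two solutions start from different points. For that we need the flow $X^k$.

## 7. Jacobian moments of the smooth flow, uniform in $k$

**Lemma 4.** For every even integer $\beta\ge2$ there is $C$, independent of $k$, with $E\int_{B_R}|DX^k_{s,t}(y)|^\beta\,dy\le C$ for all $0\le s\le t\le T$.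

*Proof.* Since $X^k_{s,t}(\cdot,\omega)=X^k_{0,t-s}(\cdot,\omega(s+\cdot))$ and $\omega$ is stationary under $P$, we may take $s=0$. Write $H,b$ for $H_k,b_k$.

**Step 1: realize all starting points with one noise,** so that we may differentiate in $p$. Let $R_t$ solve
$$dR=\sum_{i<j}A_{ij}R\circ dB^{ij},\qquad R_0=I,\qquad A_{ij}=e_ie_j^\top-e_je_i^\top,$$
with independent real Brownian motions $B^{ij}$. As the $A_{ij}$ are antisymmetric, $d(R^\top R)=0$, and $R_t\in SO(N)$ by continuity of $\det R_t$. The process $R_tp$ has generator $\frac12\sum_{i<j}(A_{ij}p\cdot\nabla)^2=\frac12\sum_{i<j}V_{ij}^2=\frac12\Delta_S$ by (5), so it is Brownian motion on $S$ from $p$. For fixed $h$, the process $R'_s:=R_{h+s}R_h^{-1}$ solves the same equation with the shifted Brownian motions; it has the law of $R$ and is independent of $\mathcal F_h=\sigma(B^{ij}_u:u\le h)$.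

For $p\in S$ let $X_t(x,p)$ solve $\dot X=b(X,R_tp)$, $X_0=x$, and let $J_t=D_xX_t$, so $\dot J=D_xb(X,R_tp)J$, $J_0=I$. The field $b=\nabla_pH$ is 0-homogeneous and smooth in $p\ne0$, so we may differentiate in $p$ near $S$; since $R_t$ is orthogonal, $|R_tp|=|p|$, and all derivatives of $b$ in question are bounded. The derivatives of $X_t$ of each order $\ge1$ in $(x,p)$ solve linear equations with bounded coefficients and, inductively, bounded inhomogeneities. Hence $J_t$ and all $(x,p)$-derivatives of $X_t$ and $J_t$ are bounded on $[0,T]$ by deterministic constants. These may depend on $k$; we write $C_k$ for them and use them only qualitatively. Therefore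
$$U(t,x,v,p):=E\,|J_t(x,p)v|^\beta,\qquad v\in\mathbb R^N,$$
is a homogeneous polynomial of degree $\beta$ in $v$ (here $\beta$ even is used), with coefficients smooth in $(x,p)\in\mathbb R^N\times S$ and all their derivatives bounded uniformly in $t\le T$.

**Step 2: the evolution equation of $U$.** Put
$$\mathcal Lf=\tfrac12\Delta_Sf+b\cdot\nabla_xf+(D_xb\,v)\cdot\nabla_vf .$$
Since $R_{h+s}p=R'_sR_hp$, we have $J_{t+h}(x,p)=J'_t(X_h,R_hp)\,J_h$, where $J'$ is built from $R'$ and $X_h=X_h(x,p)$, $J_h=J_h(x,p)$. By independence, $U(t+h,x,v,p)=E\,U(t,X_h,J_hv,R_hp)$. Apply Itô's formula, for fixed $t$, to the smooth function $U(t,\cdot)$ along $(X_s,J_sv,R_sp)$; the first two components have finite variation and the third has generator $\frac12\Delta_S$, so the drift is $\mathcal LU(t,\cdot)$. Along the process $|J_sv|\le C_k|v|$, so the integrand of the stochastic integral is bounded and that integral is a true martingale. Thus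
$$U(t+h,x,v,p)-U(t,x,v,p)=E\int_0^h(\mathcal LU(t,\cdot))(X_s,J_sv,R_sp)\,ds .$$
Consequently $|U(t+h)-U(t)|\le C_kh|v|^\beta$, and, by continuity of paths and dominated convergence, the right $t$-derivative of $U$ is $\mathcal LU(t,\cdot)$.

**Step 3: differentiate a weighted energy.** Put $w(v)=(1+|v|^2)^{-K}$ with $2K=2\beta+N+1$, $\psi(x)=e^{-\sqrt{1+|x|^2}}$, so that $|\nabla\psi|\le\psi$, and
$$e(t)=\int U^2\,w\,\psi\;dv\,dx\,d\sigma(p).$$
Since $|v|^{2\beta}w\psi$ is integrable, $e$ is finite and Lipschitz in $t$, and by dominated convergence its right derivative is $e'_+=2\int U\,\mathcal LU\,w\psi$. We compute the three parts of $\mathcal L$ by integrating by parts. There are no boundary terms: $U^2\le C_k|v|^{2\beta}$, $\psi$ decays exponentially in $x$, and $U^2|v|w=O(|v|^{-N})$, so that the flux through $\{|v|=\ell\}$ is $O(\ell^{-1})$.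

* The spherical part gives $\int U\Delta_SU\,w\psi=-\int|\nabla_SU|^2w\psi$.
* The $x$-part gives $\int b\cdot\nabla_x(U^2)\,w\psi=-\int U^2\operatorname{div}_xb\;w\psi-\int U^2\,b\cdot\nabla\psi\,w$.
* The $v$-part gives $\int(D_xb\,v)\cdot\nabla_v(U^2)\,w\psi=-\int U^2\operatorname{div}_xb\;w\psi+\int U^2\,\frac{2K\,v\cdot D_xb\,v}{1+|v|^2}\,w\psi$, since $\operatorname{div}_v(D_xb\,v)=\operatorname{div}_xb$ and $\nabla w=-2K\frac{v}{1+|v|^2}w$.

Together,
$$e'_+=-\int|\nabla_SU|^2w\psi+\sum_{i,j}\int U^2a_{ij}(v)\,\partial_{x_j}b_i\,w\psi-\int U^2\,b\cdot\nabla\psi\,w,\qquad a_{ij}=-2\delta_{ij}+\frac{2Kv_iv_j}{1+|v|^2}. \tag{9}$$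

**Step 4: absorb $\partial_{x_j}b_i$,** the only term not bounded independently of $k$. Put $\eta_j=\partial_{x_j}H$. It is smooth for $p\ne0$, 1-homogeneous in $p$, and $|\eta|\le L$ on $S$ by (3). On $S$, by Euler's identity for $\eta_j$,
$$\partial_{x_j}b_i=\partial_{p_i}\eta_j=(\nabla_S\eta_j)_i+p_i\eta_j .$$
For smooth $f$ on $S$ we have $(\nabla_Sf)_i=\nabla_Sp_i\cdot\nabla_Sf$, since $\nabla_Sp_i$ is the tangential part of $e_i$. Hence $\int_S(\nabla_Sf)_i\,d\sigma=-\int_Sf\Delta_Sp_i\,d\sigma=(N-1)\int_Sfp_i\,d\sigma$. With $f=U^2\eta_j$ this reads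
$$\int_SU^2(\nabla_S\eta_j)_i\,d\sigma=-2\int_SU(\nabla_SU)_i\,\eta_j\,d\sigma+(N-1)\int_SU^2p_i\eta_j\,d\sigma ,$$
and therefore
$$\int_SU^2\,\partial_{x_j}b_i\,d\sigma=-2\int_SU(\nabla_SU)_i\,\eta_j\,d\sigma+N\int_SU^2p_i\eta_j\,d\sigma. \tag{10}$$
The functions $a_{ij},w,\psi$ do not depend on $p$, and $|a_{ij}|\le2+2K$; moreover $|b\cdot\nabla\psi|\le M\psi$. Insert (10) in (9):
$$e'_+\le-\int|\nabla_SU|^2w\psi+C\int|U||\nabla_SU|w\psi+Ce\le Ce,$$
using $C|U||\nabla_SU|\le|\nabla_SU|^2+\frac{C^2}4U^2$. The constant depends only on $N,L,M,\beta$. Since $e$ is Lipschitz, $e(t)\le e^{CT}e(0)$, and $e(0)=\int|v|^{2\beta}w\psi\,dv\,dx<\infty$ does not depend on $k$.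

**Step 5: return from $U$ to the Jacobian.** For a matrix $J$ let $u_0,v_0$ be unit left and right top singular vectors. Then $|Jv|\ge|u_0\cdot Jv|=|J||v_0\cdot v|$, so $\int_{|v|\le1}|Jv|^\beta dv\ge c|J|^\beta$. If $p\sim\sigma$ is independent of $R$, the process $R_tp$ has law $P$. So, by the Cauchy–Schwarz inequality,
$$c\,E\int_{B_R}|DX^k_{0,t}|^\beta dx\le\int_S\int_{B_R}\int_{|v|\le1}U\,dv\,dx\,d\sigma\le e(t)^{1/2}\Big(\int_{B_R}\int_{|v|\le1}\frac{dv\,dx}{w\psi}\Big)^{1/2}\le C.\qquad\square$$

## 8. Morrey's inequality on the ball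

**Lemma 5.** Let $\beta>N$ and $u\in C^1(B_R;\mathbb R^N)$. Then $|u(y)-u(y')|\le C|y-y'|^{1-N/\beta}\|Du\|_{L^\beta(B_R)}$ for $y,y'\in B_R$.

*Proof.* This turns Lemma 4 into a Hölder bound. Let $d=|y-y'|\in(0,2R]$ and $D=B_R\cap\{|z-y|\le d\}$, a convex set containing $y,y'$, of diameter at most $2d$. It contains a ball of radius $d/2$, centered at the point of the segment $[0,y]$ at distance $\min(d/2,|y|)$ from $y$: if $|y|\ge d/2$, the center has norm $|y|-d/2\le R-d/2$ and distance $d/2$ from $y$; if $|y|<d/2$, the center is $0$, with $d/2\le R$ and $d/2+|y|<d$. So $|D|\ge cd^N$.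

Let $\zeta\in\{y,y'\}$, let $u_D$ be the mean of $u$ over $D$, and put $D_s=\zeta+s(D-\zeta)\subset D$. Writing $u(z)-u(\zeta)=\int_0^1Du(\zeta+s(z-\zeta))(z-\zeta)\,ds$, averaging over $z\in D$, substituting $z'=\zeta+s(z-\zeta)$ and using Hölder's inequality with $|D_s|=s^N|D|$,
$$|u(\zeta)-u_D|\le\frac{2d}{|D|}\int_0^1s^{-N}\int_{D_s}|Du|\,dz'\,ds\le\frac{2d}{|D|}\int_0^1s^{-N}(s^N|D|)^{1-1/\beta}ds\,\|Du\|_{L^\beta}=\frac{2d\,|D|^{-1/\beta}}{1-N/\beta}\|Du\|_{L^\beta}.$$
Since $|D|^{-1/\beta}\le Cd^{-N/\beta}$, add the bounds for $\zeta=y$ and $\zeta=y'$. $\square$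

For even $\beta>N$ let $K^k_{j,l}$ be the Hölder constant of exponent $1-N/\beta$ of $X^k_{s_j,s_l}$ on $B_R$. It is a supremum of continuous functionals of $\omega$, hence measurable, and Lemmas 4 and 5 give
$$E\,(K^k_{j,l})^\beta\le C. \tag{11}$$

## 9. Telescoping, and the proof of Theorem 1

Fix an even $\beta\ge34N+64$ and put $\theta=(N+4)/\beta$. Let $B_k^*$ be the event that $K^k_{j,l}\le\tau^{-\theta}$ for all $1\le j\le l\le2^k$. There are at most $4^k=(T/\tau)^2$ pairs, so (11) and Chebyshev's inequality give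
$$P((B_k^*)^c)\le4^k\,C\,\tau^{\theta\beta}\le C\tau^{-2}\tau^{N+4}=C\tau^{N+2},$$
which is summable. By Lemma 3 and Borel–Cantelli, for $P$-a.e. $\omega$ there is $k_0(\omega)$ such that $A_k\cap B_k^*$ holds for all $k\ge k_0(\omega)$.

**Proposition 6.** On $A_k\cap B_k^*$: for every $s\in[0,T]$, every solution $x$ on $[s,T]$ with $|x(s)|\le\rho$, and all grid times $s\le s_j\le s_l$ ($j\ge0$),
$$|x(s_l)-X^k_{s_j,s_l}(x(s_j))|\le C_*\tau_k^{1/16},$$
with $C_*$ independent of $k,\omega,x,s$.

*Proof.* Put $a_i=X^k_{s_i,s_l}(x(s_i))$ for $j\le i\le l$, so that $a_l=x(s_l)$ and $a_j=X^k_{s_j,s_l}(x(s_j))$. For $j\le i<l$ the flow property gives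
$$|a_{i+1}-a_i|=\big|X^k_{s_{i+1},s_l}\big(x(s_{i+1})\big)-X^k_{s_{i+1},s_l}\big(X^k_{s_i,s_{i+1}}(x(s_i))\big)\big|\le\tau^{-\theta}\,(C\tau^{9/8})^{1-N/\beta}.$$
The two points to which $X^k_{s_{i+1},s_l}$ is applied lie in $B_R$, because $|x(s_i)|\le\rho+M(s_i-s)$ and all speeds are at most $M$. They are within $C\tau^{9/8}$ of each other by (8), and $K^k_{i+1,l}\le\tau^{-\theta}$ because $i+1\ge1$. There are at most $T/\tau$ terms, so the sum is at most $C\tau^\kappa$ with
$$\kappa=-1-\frac{N+4}\beta+\frac98\Big(1-\frac N\beta\Big)=\frac18-\frac{17N/8+4}\beta\ge\frac18-\frac1{16}=\frac1{16}. \qquad\square$$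

**Proof of Theorem 1.** Take $\rho\ge|\bar x|$ and $\omega$ such that $A_k\cap B_k^*$ holds for all $k\ge k_0(\omega)$. Let $x_1,x_2$ be any two solutions from $\bar x$ at time $0$. Both are compared by Proposition 6, with $s=s_j=0$, to the same point $X^k_{0,s_l}(\bar x)$, so $|x_1(s_l)-x_2(s_l)|\le2C_*\tau_k^{1/16}$ at all grid times of every level $k\ge k_0$. The grids are nested; letting $k\to\infty$ gives $x_1=x_2$ at all times $jT2^{-n}$, and by continuity $x_1\equiv x_2$. No adaptedness or measurability of the solutions in $\omega$ was used: the set of paths without uniqueness is contained in the measurable null set $\limsup_k(A_k\cap B_k^*)^c$. $\blacksquare$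

## 10. Flow, Sobolev regularity, arbitrary initial law, and sharpness: the proof of Theorem 2

Existence from each $(s,y)$ was noted in Section 2. Take the union of the null sets of Section 9 over $\rho\in\mathbb N$ (each with its own truncation of $F$) and over even integers $\beta\ge34N+64$. Fix such $\rho,\beta$, and let $k\ge k_0(\omega)$ throughout.

**(a) Uniqueness from every time and point.** The new issue is that $s$ need not be a grid time. For $s=T$ there is nothing to prove. Let $x_1,x_2$ be solutions on $[s,T]$, $s<T$, from $y\in B_\rho$, and let $s_j$ be the first grid point $>s$; so $j\ge1$ and $|x_1(s_j)-x_2(s_j)|\le2M\tau$. Apply Proposition 6 to both solutions from $s_j$ to $s_l$, $l\ge j$, and $B_k^*$ to the two starting points $x_1(s_j),x_2(s_j)\in B_R$: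
$$|x_1(s_l)-x_2(s_l)|\le2C_*\tau^{1/16}+\tau^{-\theta}(2M\tau)^{1-N/\beta}.$$
This tends to $0$, since $1-\frac N\beta-\frac{N+4}\beta>0$. Every dyadic time $jT2^{-n}>s$ is of the form $s_l$ with $s_l\ge s_j$ at all large levels, so $x_1=x_2$ there, and $x_1\equiv x_2$ by continuity.

**(b) Hölder continuity.** Two solutions from different points are compared at a level $k$ adapted to their distance. Let $y,y'\in B_\rho$ with $d=|y-y'|>0$ small (depending on $\omega$), and choose the smallest $k$ with $\tau_k\le d^{16}$. Then $k\ge k_0(\omega)$ and $\tau_k\ge d^{16}/2$. Let $s\le t$ with $s<T$ (if $s=T$ the map is the identity), let $s_j$ be the first grid point $>s$ and $s_l$ the last one $\le t$.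

If $s_j>s_l$, then $t<T$ (otherwise $s_l=T\ge s_j$) and $t<s_{l+1}\le s_j\le s+\tau$, so $t-s\le\tau$ and the distance at time $t$ is at most $d+2M\tau\le Cd$.

If $s_j\le s_l$, the two points at time $s_j$ have distance at most $d+2M\tau\le Cd$. By Proposition 6 and $B_k^*$, those at time $s_l$ have distance at most
$$2C_*\tau^{1/16}+\tau^{-\theta}(Cd)^{1-N/\beta}\le Cd+C\,d^{\,1-N/\beta-16(N+4)/\beta},$$
and from $s_l$ to $t$ the distance grows by at most $2M\tau\le Cd$.

Since $\beta$ may be taken arbitrarily large, this gives every exponent $\gamma<1$, uniformly in $s\le t$. For $d$ not small we enlarge the constant, as all points are in $B_R$.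

**(b) Inverses.** The purpose is to run time backward. Maximizing $y\cdot(-p)$ over $y\in-F(x)$ shows $(-F)^{-p}(x)=-F^p(x)$. So $x$ is a solution on an interval if and only if $\tilde x(u)=x(T-u)$ satisfies
$$\dot{\tilde x}(u)\in\tilde F^{\tilde\omega(u)}(\tilde x(u)),\qquad\tilde F=-F,\quad\tilde\omega(u)=-\omega(T-u).$$
By reversibility of Brownian motion under $\sigma$ and invariance under $p\mapsto-p$, $\tilde\omega$ has law $P$. Applying the above to $(\tilde F,\tilde\omega)$: almost surely, through each $(t,z)$ there is exactly one backward solution on $[0,t]$, and its value at time $s$ depends on $z$ in a locally Hölder way with every exponent $<1$, uniformly in $s\le t$.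

$X_{s,t}$ is onto: let $y$ be the value at time $s$ of the backward solution from $(t,z)$. Its restriction to $[s,t]$, continued by the forward solution from $(t,z)$, is a solution from $(s,y)$, so $X_{s,t}(y)=z$ by (a). It is one-to-one: if $X_{s,t}(y)=X_{s,t}(y')=z$, extend both curves from $[s,t]$ to $[0,t]$ by the backward solutions from $(s,y)$ and $(s,y')$; both extensions are backward solutions from $(t,z)$, so they agree and $y=y'$. Thus $X_{s,t}$ is bijective, its inverse is given by the backward solution, and both are locally Hölder continuous.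

**(c) Sobolev regularity.** We show that $X^k_{s,t}\to X_{s,t}$ uniformly on $B_\rho$ and pass to the limit in Lemma 4. The case $s=t$ is trivial. Let $s<t$, $y\in B_\rho$, $s_j$ the first grid point $>s$, $s_l$ the last one $\le t$, with $k$ so large that $s_j\le s_l$. The points $X_{s,s_j}(y)$ and $X^k_{s,s_j}(y)$ differ by at most $2M\tau$. Moving both to time $s_l$ by $X^k_{s_j,s_l}$ costs $\tau^{-\theta}(2M\tau)^{1-N/\beta}$ by $B^*_k$; replacing $X^k_{s_j,s_l}(X_{s,s_j}(y))$ by $X_{s,s_l}(y)$ costs $C_*\tau^{1/16}$ by Proposition 6; going from $s_l$ to $t$ costs $2M\tau$. So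
$$|X_{s,t}(y)-X^k_{s,t}(y)|\le C_*\tau^{1/16}+\tau^{-\theta}(2M\tau)^{1-N/\beta}+2M\tau\to0$$
uniformly in $y\in B_\rho$. By Lemma 4 and Fatou's lemma, $E\liminf_k\int_{B_\rho}|DX^k_{s,t}|^\beta dy<\infty$. When the $\liminf$ is finite, a subsequence is bounded in $W^{1,\beta}(B_\rho)$ and converges uniformly to $X_{s,t}$. Weak lower semicontinuity of the $L^\beta$-norm of the gradient gives $X_{s,t}\in W^{1,\beta}(B_\rho)$ and $\int_{B_\rho}|DX_{s,t}|^\beta\le\liminf_k\int_{B_\rho}|DX_{s,t}^k|^\beta$. Take expectations. This proves (c) for the chosen large even $\beta$ and $\rho\in\mathbb N$; smaller exponents follow from Hölder's inequality, smaller radii by restriction.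

**(d) Arbitrary law of $\omega(0)$.** Stationarity was used only in Lemma 4, and we replace it by a bounded density. The bound for $P(A_k^c)$ holds for every initial law, as noted in the proof of Lemma 3. For $j\ge1$, by the Markov property, the law of $\omega(s_j+\cdot)$ has a density with respect to $P$ bounded by $\sup p_{s_j}$, where $p_t$ is the heat kernel of $\frac12\Delta_S$ with respect to $\sigma$. Let $\mathcal H_l$ be the spherical harmonics of degree $l$, with eigenvalue $-l(l+N-2)$ of $\Delta_S$. Expand $p_t$ in orthonormal harmonics. By Cauchy–Schwarz and the addition theorem (the sum of squares of an orthonormal basis of $\mathcal H_l$ is the constant $\dim\mathcal H_l$), for $0<t\le T$,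
$$\sup p_t\le\sum_{l\ge0}\dim\mathcal H_l\;e^{-l(l+N-2)t/2}\le C\sum_{l\ge0}(1+l)^{N-2}e^{-l^2t/2}\le Ct^{-(N-1)/2}.$$
For the last step, $(1+l)\sqrt t\le\sqrt T+l\sqrt t$ and $(\sqrt T+u)^{N-2}e^{-u^2/4}\le C$ for $u\ge0$, so the sum is at most $Ct^{-(N-2)/2}\sum_le^{-l^2t/4}\le Ct^{-(N-2)/2}(1+\sqrt{\pi/t})\le Ct^{-(N-1)/2}$.

The constant $K^k_{j,l}$ depends only on $\omega(s_j+\cdot)$, and for $j\ge1$ we have $s_j\ge\tau$, so its $\beta$-th moment is now at most $C\tau^{-(N-1)/2}$. The event $B_k^*$ involves only $j\ge1$; a union bound gives $P((B_k^*)^c)\le C\tau^{-2}\tau^{-(N-1)/2}\tau^{N+4}$, still summable because $N+2-\frac{N-1}2>0$. Proposition 6 is deterministic on $A_k\cap B_k^*$, so the proofs of Theorem 1 and (a) are unchanged.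

**(e) Sharpness.** Let $\mu$ be continuous, concave and nondecreasing on $[0,\infty)$, with $\mu(0)=0$, $\mu>0$ on $(0,\infty)$, $\int_0^1ds/\mu(s)<\infty$; for example $\mu(s)=s^\alpha$, $0<\alpha<1$. Put $F(x)=\{\mu(\min(|x_1|,1))e_1\}$. A concave $\mu$ with $\mu(0)=0$ is subadditive, so $|\mu(a)-\mu(b)|\le\mu(|a-b|)$, and $x\mapsto\min(|x_1|,1)$ is 1-Lipschitz; hence $F$ has modulus of continuity $\mu$. As $F$ is single-valued, $F^p=F$ for all $p$. For every $\omega$ and $\bar x=0$, one solution is $x\equiv0$. Another is $x=z(t)e_1$ with $\int_0^{z(t)}ds/\mu(\min(s,1))=t$: the integral is finite, continuous and strictly increasing in its upper limit and tends to $\infty$, so $z$ is well defined, $z(t)>0$ and $\dot z=\mu(\min(z,1))$ for $t>0$. So uniqueness fails for all $\omega$.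

Finally, for $F\equiv\{\lambda e_1:|\lambda|\le1\}$ and the constant path $\omega\equiv e_2$ one has $F^\omega=F$, and every $x(t)=\bar x+\lambda te_1$ with $|\lambda|\le1$ is a solution. So uniqueness does not hold for every continuous path. $\blacksquare$
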